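\title{Compact quantum groups co-acting on commutative domains are classical}

\begin{abstract}
We prove that if the Hopf algebra of a compact quantum group co-acts faithfully on a commutative unital complex algebra without zero divisors, then it is commutative. No smoothness, finite generation, linearity or compatibility with an involution is assumed. In particular, no genuine compact quantum group Hopf algebra co-acts faithfully on the coordinate algebra of a smooth real or complex affine variety whose complexified coordinate algebra is a domain, which proves a conjecture; the Hopf algebras that do co-act in this way are exactly the algebras of representative functions of compact Lie groups. The proof evaluates the co-action at complex points, applies a sum-of-squares identity to the resulting commuting elements, and polarizes along an irreducible variety. Examples show that neither irreducibility nor reducedness can be dropped.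
\end{abstract}

\section{Introduction}

A commutative algebra can have noncommutative symmetries: a noncommutative Hopf algebra may co-act on it faithfully. This paper shows that such symmetries do not exist when the algebra is a domain and the Hopf algebra comes from a compact quantum group. We fix the definitions, state the problem and the results, and then look at two test cases that point in opposite directions.

\subsection{Compact quantum groups and co-actions}

A \emph{compact quantum group} (CQG) in the sense of Woronowicz is a pair $(\mathcal{A},\Delta)$, where $\mathcal{A}$ is a unital $C^*$-algebra and $\Delta:\mathcal{A}\to\mathcal{A}\otimes_{\min}\mathcal{A}$ is a unital $C^*$-homomorphism such that $(\Delta\otimes\mathrm{id})\Delta=(\mathrm{id}\otimes\Delta)\Delta$ and the linear spans of $\Delta(\mathcal{A})(1\otimes\mathcal{A})$ and $\Delta(\mathcal{A})(\mathcal{A}\otimes 1)$ are dense in $\mathcal{A}\otimes_{\min}\mathcal{A}$. A finite-dimensional \emph{unitary corepresentation} is a unitary matrix $u\in M_n(\mathcal{A})$ with $\Delta(u_{ij})=\sum_k u_{ik}\otimes u_{kj}$. The span $\mathcal{Q}\subset\mathcal{A}$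 of the entries of all such matrices is the \emph{CQG Hopf algebra} of $(\mathcal{A},\Delta)$; it is called \emph{genuine} if it is not commutative as an algebra. From now on $\otimes$ is the algebraic tensor product over $\mathbb{C}$. We use three standard facts \cite{Wor}.

\begin{itemize}
\item[(W1)] $\mathcal{Q}$ is a dense unital $*$-subalgebra of $\mathcal{A}$ and a Hopf $*$-algebra: $\Delta(\mathcal{Q})\subset\mathcal{Q}\otimes\mathcal{Q}$, there is a counit $\epsilon:\mathcal{Q}\to\mathbb{C}$, a unital $*$-homomorphism with $(\epsilon\otimes\mathrm{id})\Delta=(\mathrm{id}\otimes\epsilon)\Delta=\mathrm{id}$, and there is an antipode $S:\mathcal{Q}\to\mathcal{Q}$, a unital algebra anti-homomorphism with $\sum S(q')q''=\epsilon(q)1=\sum q'S(q'')$ whenever $\Delta(q)=\sum q'\otimes q''$.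
\item[(W2)] There is a state $h$, the \emph{Haar state}, with $(h\otimes\mathrm{id})\Delta(q)=(\mathrm{id}\otimes h)\Delta(q)=h(q)1$ for $q\in\mathcal{Q}$. It is faithful on $\mathcal{Q}$: $h(q^*q)>0$ for $0\neq q\in\mathcal{Q}$.
\item[(W3)] If $\mathcal{A}$ is commutative, then $\mathcal{A}=C(G)$ for a compact group $G$, with $\Delta(f)(g,g')=f(gg')$, and $\mathcal{Q}=\mathcal{O}(G)$ is the algebra of representative functions, the span of the matrix coefficients of the finite-dimensional continuous unitary representations of $G$. The counit is evaluation at the identity.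
\end{itemize}

A \emph{Hopf $*$-subalgebra} is a unital $*$-subalgebra $\mathcal{Q}'\subset\mathcal{Q}$ with $\Delta(\mathcal{Q}')\subset\mathcal{Q}'\otimes\mathcal{Q}'$ and $S(\mathcal{Q}')\subset\mathcal{Q}'$. The simplest genuine examples are the group algebras $\mathcal{Q}=\mathcal{A}=\mathbb{C}[\Gamma]=C^*(\Gamma)$ of finite nonabelian groups $\Gamma$, with $\Delta(\gamma)=\gamma\otimes\gamma$, $\epsilon(\gamma)=1$ and $S(\gamma)=\gamma^*=\gamma^{-1}$.

Let $R$ be a commutative unital $\mathbb{C}$-algebra. A \emph{co-action} of $\mathcal{Q}$ on $R$ is a unital algebra homomorphism $\alpha:R\to R\otimes\mathcal{Q}$ with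
\[
(\alpha\otimes\mathrm{id})\alpha=(\mathrm{id}\otimes\Delta)\alpha,\qquad(\mathrm{id}\otimes\epsilon)\alpha=\mathrm{id}.
\]
For $\mathcal{Q}=\mathcal{O}(G)$ one reads $\alpha(a)$ as the $R$-valued function $g\mapsto g\cdot a$, and the two identities say that $g\cdot(g'\cdot a)=(gg')\cdot a$ and $e\cdot a=a$. The co-action is \emph{faithful} (or \emph{inner faithful}) if there is no proper Hopf $*$-subalgebra $\mathcal{Q}'\subsetneq\mathcal{Q}$ with $\alpha(R)\subset R\otimes\mathcal{Q}'$; this excludes, for instance, the trivial co-action $a\mapsto a\otimes 1$ unless $\mathcal{Q}=\mathbb{C}$. A \emph{right $\mathcal{Q}$-comodule} is a vector space $V$ with a linear map $\alpha:V\to V\otimes\mathcal{Q}$ satisfying the two displayed identities, and a \emph{subcomodule} of $R$ is a subspace $V$ with $\alpha(V)\subset V\otimes\mathcal{Q}$. The \emph{matrix coefficients} of a finite-dimensional comodule $V$ are the elements $(\phi\otimes\mathrm{id})\alpha(v)$ with $v\in V$, $\phi\in V^*$, and $\mathcal{Q}_V$ denotes the unital $*$-subalgebra of $\mathcal{Q}$ that they generate.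

\subsection{The conjecture and the results}

Let $k=\mathbb{R}$ or $\mathbb{C}$. An affine variety $X\subseteq k^n$ is the zero set of an ideal, with coordinate algebra $\mathcal{O}(X)=k[x_1,\dots,x_n]/I$, where $I$ is radical. Put $R_X=\mathcal{O}(X)$ if $k=\mathbb{C}$, and $R_X=\mathcal{O}(X)\otimes_{\mathbb{R}}\mathbb{C}$ if $k=\mathbb{R}$. In the real case $R_X$ carries the involution given by complex conjugation, for which the real coordinate functions are self-adjoint, and a co-action on $R_X$ is required to be a $*$-homomorphism. No linearity is assumed: $\alpha$ need not preserve the span of $1,x_1,\dots,x_n$. The following conjecture is posed in \cite{QI}.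

\medskip
\noindent\textbf{Conjecture.} \emph{Let $X$ be a smooth real or complex affine variety of positive dimension such that $R_X$ is an integral domain. Then no genuine CQG Hopf algebra co-acts faithfully on $R_X$.}
\medskip

The assumptions exclude finite sets of points, disconnected varieties, and real examples such as $x^2=1$ or $x^2+1=0$. The following results are quoted in \cite{QI}.
\begin{itemize}
\item[(K1)] (Etingof and Walton) A finite-dimensional semisimple Hopf algebra that co-acts inner faithfully on a commutative domain is commutative.
\item[(K2)] Let $R$ be a commutative unital algebra with a finite-dimensional generating subspace $V$ that is \emph{quadratically independent}, meaning that the natural map $S^2(V)\to R$ is injective. If a CQG Hopf algebra co-acts faithfully on $R$ leaving $V$ invariant, then it is commutative.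
\item[(K3)] No genuine CQG Hopf algebra has a linear faithful co-action on the coordinate algebra of a smooth real or complex algebraic hypersurface.
\item[(K4)] $C^*(S_3)$ co-acts faithfully on the coordinate algebra of the singular variety $\{(x,y):xy=0\}$.
\item[(K5)] There are faithful linear co-actions on $k[x_1,\dots,x_n]$ of Hopf algebras of noncompact type that are noncommutative as algebras.
\end{itemize}

The conjecture is true, and neither smoothness nor the involution on $R_X$ plays a role. In Theorems \ref{thm:domain} and \ref{thm:local} the algebra $R$ carries no involution and no $*$-compatibility of $\alpha$ is assumed.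

\begin{theorem}\label{thm:domain}
If a CQG Hopf algebra $\mathcal{Q}$ co-acts faithfully on a commutative unital $\mathbb{C}$-algebra $R$ that is an integral domain, then $\mathcal{Q}$ is commutative.
\end{theorem}

Faithfulness refers only to Hopf $*$-subalgebras of $\mathcal{Q}$, so in the real case we may apply the theorem to $R=R_X$ after forgetting the involution of $R_X$.

\begin{corollary}\label{cor:conj}
The Conjecture holds. Its conclusion also holds for singular $X$ such that $R_X$ is a domain.
\end{corollary}

Theorem \ref{thm:domain} follows from a local statement that makes sense for every commutative algebra.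

\begin{theorem}\label{thm:local}
Let a CQG Hopf algebra $\mathcal{Q}$ co-act on a commutative unital $\mathbb{C}$-algebra $R$, possibly with zero divisors or nilpotents. Let $\mathfrak{p}\subset R$ be a prime ideal and let $V\subset R$ be a finite-dimensional subcomodule with $V\cap\mathfrak{p}=\{0\}$. Then $\mathcal{Q}_V$ is a commutative Hopf $*$-subalgebra of $\mathcal{Q}$.
\end{theorem}

\begin{theorem}\label{thm:class}
A CQG Hopf algebra co-acts faithfully on $R_X$ for some variety $X$ as in the Conjecture, real or complex, if and only if it is isomorphic to $\mathcal{O}(G)$ for a compact Lie group $G$. The ``only if'' part also holds for singular $X$ such that $R_X$ is a domain.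
\end{theorem}

In Theorem \ref{thm:domain}, ``domain'' cannot be weakened to ``reduced with connected spectrum'', nor to ``irreducible spectrum''; see Section \ref{sec:sharp}.

\subsection{Two test cases}

\begin{example}[gradings]\label{ex:grading}
Let $\mathcal{Q}=\mathbb{C}[\Gamma]$ with $\Gamma$ finite, and write $\alpha(a)=\sum_\gamma a_\gamma\otimes\gamma$. The counit identity gives $a=\sum_\gamma a_\gamma$, and comparing coefficients of $\gamma$ in the last factor of $(\alpha\otimes\mathrm{id})\alpha(a)=(\mathrm{id}\otimes\Delta)\alpha(a)$ gives $\alpha(a_\gamma)=a_\gamma\otimes\gamma$. So $R=\bigoplus_\gamma R_\gamma$ with $R_\gamma=\{a:\alpha(a)=a\otimes\gamma\}$ and $R_\gamma R_\delta\subset R_{\gamma\delta}$. Let $R$ be a domain and take nonzero $a\in R_\gamma$, $b\in R_\delta$. Then $ab=ba$ is a nonzero element of $R_{\gamma\delta}\cap R_{\delta\gamma}$, so $\gamma\delta=\delta\gamma$. The subgroup $\Gamma'$ generated by the degrees that occur is therefore abelian, and $\alpha(R)\subset R\otimes\mathbb{C}[\Gamma']$. If $\alpha$ is faithful, $\Gamma=\Gamma'$ is abelian.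
\end{example}

This argument uses only that a product of nonzero elements is nonzero. It suggests that the conjecture holds and that the absence of zero divisors, rather than smoothness, is the relevant hypothesis; the variety in (K4) is singular, but it is also reducible. The second example shows that commutativity of a domain can impose no relation at all on a Hopf algebra.

\begin{example}[the affine line]\label{ex:affine}
Let $H$ be the algebra generated by $a,a^{-1},b$ with the only relations $aa^{-1}=a^{-1}a=1$. It is noncommutative, since $a$ and $b$ may be sent to any invertible matrix and any matrix. The formulas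
\[
\Delta(a)=a\otimes a,\quad \Delta(b)=b\otimes a+1\otimes b,\quad \epsilon(a)=1,\quad\epsilon(b)=0,\quad S(a)=a^{-1},\quad S(b)=-ba^{-1}
\]
define a Hopf algebra: both iterated coproducts of $b$ equal $b\otimes a\otimes a+1\otimes b\otimes a+1\otimes1\otimes b$, and $S(b)a+b=0=ba^{-1}+S(b)$. It is a Hopf $*$-algebra for $a^*=a$, $b^*=b$. Since $\mathbb{C}[x]$ is free on one generator, $\alpha(x)=x\otimes a+1\otimes b$ defines an algebra homomorphism $\mathbb{C}[x]\to\mathbb{C}[x]\otimes H$, and it is a co-action by the formulas for $\Delta$ and $\epsilon$. It is faithful, because a Hopf subalgebra containing $a$ and $b$ contains $S(a)=a^{-1}$. This is a co-action of the kind described in (K5).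

Suppose now that elements $a,b$ with these coproducts lie in a CQG Hopf algebra. Invariance of the Haar state gives $h(b)1=(h\otimes\mathrm{id})\Delta(b)=h(b)a+b$, so $b=h(b)(1-a)$ commutes with $a$. In $H$ the elements $1,a,b$ are linearly independent, so $H$ has no invariant functional with $h(1)=1$.
\end{example}

So the relations that make $\mathcal{Q}$ commutative must come from the Haar state as much as from $R$. In general, let $V$ be a subcomodule with basis $v_1,\dots,v_n$ and $\alpha(v_j)=\sum_iv_i\otimes u_{ij}$. Commutativity of $R$ gives
\begin{equation}\label{eq:naive}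
\sum_{i,l}v_iv_l\otimes[u_{ij},u_{lk}]=0 .
\end{equation}
There are two obstacles to extracting the individual commutators. The products are symmetric, $v_iv_l=v_lv_i$, so at best one obtains $[u_{ij},u_{lk}]+[u_{lj},u_{ik}]=0$. And even that requires the quadratic independence of (K2), which fails as soon as $V$ contains $1,x,x^2$ for a nonconstant $x$, since $1\cdot x^2=x\cdot x$. The proof replaces \eqref{eq:naive} by a relation of the same shape in which the coefficients are the functions $v_i\overline{v_l}$ on the complex points of an irreducible variety. These $n^2$ functions are always linearly independent.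

Section \ref{sec:haar} extracts two quadratic identities from the Haar state. Section \ref{sec:plane} proves a commutation lemma and carries out the whole argument for the plane. Section \ref{sec:polar} proves the independence of the functions $v_i\overline{v_l}$, Section \ref{sec:proof} proves Theorems \ref{thm:local} and \ref{thm:domain}, and Section \ref{sec:class} proves Theorem \ref{thm:class}.

\section{Two identities from the Haar state}\label{sec:haar}

For a matrix $m=(m_{ij})$ over $\mathcal{Q}$ write $m^*=(m_{ji}^*)_{ij}$ and $\bar m=(m_{ij}^*)_{ij}$. One has $(mm')^*=m'^*m^*$, and $\overline{YmZ}=\overline{Y}\,\bar m\,\overline{Z}$ for scalar matrices $Y,Z$. If $\mathcal{Q}$ is commutative, $\bar u$ is unitary whenever $u$ is. In general this need not be so, and the lemma below supplies the substitute: $\bar u$ preserves a positive definite form $F$, and one basis makes $u$ unitary and $F$ diagonal at the same time.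

Call $m\in M_n(\mathcal{Q})$ \emph{multiplicative} if $\Delta(m_{ij})=\sum_km_{ik}\otimes m_{kj}$ and $\epsilon(m_{ij})=\delta_{ij}$. The antipode identities then read $\sum_kS(m_{ik})m_{kj}=\delta_{ij}1=\sum_km_{ik}S(m_{kj})$, so $m$ is invertible with inverse $S(m)=(S(m_{ij}))_{ij}$.

\begin{lemma}\label{lem:unitary}
Let $V$ be a finite-dimensional right $\mathcal{Q}$-comodule. There are a basis $v_1,\dots,v_n$ of $V$, with $\alpha(v_j)=\sum_iv_i\otimes u_{ij}$, and real numbers $f_1,\dots,f_n>0$ such that for all $i,l,j,k$
\begin{align}
\sum_j u_{ij}u_{lj}^*&=\delta_{il}1, &\sum_j f_j\,u_{ij}^*u_{lj}&=\delta_{il}f_i1,\label{eq:rows}\\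
\sum_i u_{ij}^*u_{ik}&=\delta_{jk}1.\label{eq:cols}
\end{align}
Moreover $S(u_{ij})=u_{ji}^*$ and $S(u_{ij}^*)=f_if_j^{-1}u_{ji}$, and $\mathcal{Q}_V$ is a Hopf $*$-subalgebra.
\end{lemma}

\begin{proof}
Take any basis $w_1,\dots,w_n$ and write $\alpha(w_j)=\sum_iw_i\otimes m_{ij}$. Comparing
\[
(\alpha\otimes\mathrm{id})\alpha(w_j)=\sum_{i,k}w_i\otimes m_{ik}\otimes m_{kj}\quad\text{with}\quad(\mathrm{id}\otimes\Delta)\alpha(w_j)=\sum_iw_i\otimes\Delta(m_{ij}),
\]
and using $(\mathrm{id}\otimes\epsilon)\alpha=\mathrm{id}$, we see that $m$ is multiplicative.

\emph{Unitarity.} As for compact groups, we average an inner product. Put $P_{jl}=\sum_ih(m_{ij}^*m_{il})$. For $\xi\in\mathbb{C}^n$,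
\[
\sum_{j,l}\bar \xi_jP_{jl}\xi_l=\sum_ih(y_i^*y_i),\qquad y_i=\sum_l\xi_lm_{il}.
\]
Since $\epsilon(y_i)=\xi_i$, some $y_i$ is nonzero when $\xi\neq0$, and the sum is then positive by (W2). So $P$ is positive definite. We have $\Delta(m_{ij}^*m_{il})=\sum_{s,t}m_{is}^*m_{it}\otimes m_{sj}^*m_{tl}$. Summing over $i$ and applying $h\otimes\mathrm{id}$ gives $\sum_{s,t}m_{sj}^*P_{st}m_{tl}=P_{jl}1$, that is, $m^*Pm=P$. Hence $u=P^{1/2}mP^{-1/2}$ satisfies $u^*u=1$, and $uu^*=1$ because $u$ is invertible. The matrix $u$ is the coefficient matrix in the basis $v_j=\sum_kw_k(P^{-1/2})_{kj}$; in particular it is multiplicative.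

\emph{The form preserved by $\bar u$.} Now average on the other side. Put $F_{il}=\sum_jh(u_{ij}^*u_{lj})$. Then
\[
\sum_{i,l}\bar \xi_iF_{il}\xi_l=\sum_jh(z_j^*z_j),\qquad z_j=\sum_l\xi_lu_{lj},\qquad \epsilon(z_j)=\xi_j,
\]
so $F$ is positive definite. We have $\Delta(u_{ij}^*u_{lj})=\sum_{s,t}u_{is}^*u_{lt}\otimes u_{sj}^*u_{tj}$. Summing over $j$ and applying $\mathrm{id}\otimes h$ gives $\sum_{s,t}u_{is}^*F_{st}u_{lt}=F_{il}1$, that is, $\bar uF\bar u^*=F$.

\emph{Diagonalizing $F$.} Let $W$ be a scalar unitary matrix and pass to the basis $v'_j=\sum_kv_kW_{kj}$. The new coefficient matrix $u'=W^*uW$ is unitary, $\overline{u'}=W^T\bar u\,\overline{W}$ and $\overline{u'}^{\,*}=W^T\bar u^*\overline{W}$. With $F'=W^TF\overline{W}$ and $\overline{W}W^T=1$ we get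
\[
\overline{u'}\,F'\,\overline{u'}^{\,*}=W^T\bar uF\bar u^*\overline{W}=F'.
\]
Since $F'=(\overline{W})^*F\,\overline{W}$ and $\overline{W}$ is an arbitrary unitary matrix, we can choose $W$ with $F'=\mathrm{diag}(f_1,\dots,f_n)$, $f_i>0$. Dropping the primes, $uu^*=1$ and $\bar uF\bar u^*=F$ are the identities \eqref{eq:rows}, and $u^*u=1$ is \eqref{eq:cols}.

\emph{The antipode.} We have $S(u)=u^{-1}=u^*$. Since $\Delta$ and $\epsilon$ are $*$-homomorphisms, $\bar u$ is multiplicative, so $S(\bar u)=\bar u^{-1}$. From $\bar u\,(F\bar u^*F^{-1})=1$ we get $S(\bar u)=F\bar u^*F^{-1}$, whose $(i,j)$ entry is $f_iu_{ji}f_j^{-1}$. The $u_{ij}$ span the space of matrix coefficients, so $\mathcal{Q}_V$ is generated as a unital algebra by the $u_{ij}$ and $u_{ij}^*$. On these generators $\Delta$ takes values in $\mathcal{Q}_V\otimes\mathcal{Q}_V$ and $S$ takes values in $\mathcal{Q}_V$; as $\Delta$ is multiplicative and $S$ is anti-multiplicative, the same holds on all of $\mathcal{Q}_V$.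
\end{proof}

\section{A commutation lemma and the case of the plane}\label{sec:plane}

\subsection{The setup in the plane}

Consider a co-action on $R=\mathbb{C}[x,y]$ that preserves $V=\mathrm{span}(x,y)$. The basis of Lemma \ref{lem:unitary} is again a system of linear coordinates, so we may assume
\[
\alpha(x)=x\otimes u_{11}+y\otimes u_{21},\qquad\alpha(y)=x\otimes u_{12}+y\otimes u_{22}
\]
with \eqref{eq:rows} and \eqref{eq:cols}. The relation \eqref{eq:naive} is
\[
x^2\otimes[u_{11},u_{12}]+xy\otimes\big([u_{11},u_{22}]+[u_{21},u_{12}]\big)+y^2\otimes[u_{21},u_{22}]=0 .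
\]
This gives three relations for the six commutators of the four entries, and none that involves an adjoint. To bring in the adjoints, evaluate the first tensor factor at a point $(\lambda,\mu)\in\mathbb{C}^2$. The elements
\[
T_1=\lambda u_{11}+\mu u_{21},\qquad T_2=\lambda u_{12}+\mu u_{22}
\]
commute, being images of $x$ and $y$ under a homomorphism $R\to\mathcal{Q}$. For a compact group they are the two coordinates of the point $(\lambda,\mu)u(g)$ as functions of $g$, that is, the coordinates of a moving point on the orbit. Expanding and using \eqref{eq:rows},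
\[
T_1T_1^*+T_2T_2^*=\big(|\lambda|^2+|\mu|^2\big)1,\qquad f_1T_1^*T_1+f_2T_2^*T_2=\big(f_1|\lambda|^2+f_2|\mu|^2\big)1 .
\]
The orbit lies on a sphere in two senses, one for each order of the factors. For a single element $T$ of a $C^*$-algebra, if $TT^*$ and $T^*T$ are both scalars, then both equal $\|T\|^2$, so $T$ is normal. We need the analogue for commuting tuples.

\subsection{The commutation lemma}

\begin{lemma}\label{lem:spheres}
Let $a_1,\dots,a_m$ and $b_1,\dots,b_n$ be elements of a unital $C^*$-algebra such that
\[
\sum_ja_j^*a_j=\sigma1,\qquad\sum_kb_k^*b_k=\tau1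
\]
for scalars $\sigma,\tau$. If $[a_j^*,b_k]=0$ for all $j,k$, then $[a_j,b_k]=0$ for all $j,k$.
\end{lemma}

\begin{proof}
Taking adjoints in the hypothesis gives $[a_j,b_k^*]=0$ as well. Expand
\[
[a_j,b_k]^*[a_j,b_k]=b_k^*a_j^*a_jb_k-b_k^*a_j^*b_ka_j-a_j^*b_k^*a_jb_k+a_j^*b_k^*b_ka_j ,
\]
and use $a_j^*b_k=b_ka_j^*$ in the second term and $b_k^*a_j=a_jb_k^*$ in the third. Summing over $j$ and $k$,
\begin{align*}
\sum_{j,k}[a_j,b_k]^*[a_j,b_k]={}&\sum_kb_k^*\Big(\sum_ja_j^*a_j\Big)b_k-\Big(\sum_kb_k^*b_k\Big)\Big(\sum_ja_j^*a_j\Big)\\
&-\Big(\sum_ja_j^*a_j\Big)\Big(\sum_kb_k^*b_k\Big)+\sum_ja_j^*\Big(\sum_kb_k^*b_k\Big)a_j\\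
={}&(\sigma\tau-\tau\sigma-\sigma\tau+\tau\sigma)1=0 .
\end{align*}
In a $C^*$-algebra a vanishing sum of positive elements has all summands zero, and $z^*z=0$ implies $z=0$.
\end{proof}

Both scalar identities are needed. If $a$ is the unilateral shift and $b=a^*$, then $a^*a=1$ and $[a^*,b]=0$, but $[a,b]=aa^*-1\neq0$. This is why Lemma \ref{lem:unitary} contains the second identity in \eqref{eq:rows}. Unitarity alone does not control $\sum_jT_j^*T_j$: the identity \eqref{eq:cols} sums over the row index, whereas $\sum_jT_j^*T_j$ sums over the column index.

\subsection{The plane concluded}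

Apply Lemma \ref{lem:spheres} with $a_j=f_j^{1/2}T_j$ and $b_k=T_k^*$. The hypothesis $[a_j^*,b_k]=0$ is the adjoint of $[T_1,T_2]=0$, and the conclusion is $[T_j,T_k^*]=0$, that is,
\[
|\lambda|^2[u_{1j},u_{1k}^*]+\lambda\bar\mu\,[u_{1j},u_{2k}^*]+\mu\bar\lambda\,[u_{2j},u_{1k}^*]+|\mu|^2[u_{2j},u_{2k}^*]=0
\]
for all $(\lambda,\mu)\in\mathbb{C}^2$ and $j,k\in\{1,2\}$. The points $(1,0)$ and $(0,1)$ kill the first and the last commutator. The points $(1,1)$ and $(1,\mathrm{i})$ give
\[
[u_{1j},u_{2k}^*]+[u_{2j},u_{1k}^*]=0,\qquad-\mathrm{i}\,[u_{1j},u_{2k}^*]+\mathrm{i}\,[u_{2j},u_{1k}^*]=0,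
\]
so the two middle commutators vanish as well. Thus every entry of $u$ commutes with the adjoint of every entry. Finally apply Lemma \ref{lem:spheres} to two columns, $(a_1,a_2)=(u_{1j},u_{2j})$ and $(b_1,b_2)=(u_{1k},u_{2k})$, with $\sigma=\tau=1$ by \eqref{eq:cols}. All six commutators of the entries vanish, and $\mathcal{Q}_V$ is commutative.

The nonreal point $(1,\mathrm{i})$ is essential: at real points $\lambda\bar\mu=\mu\bar\lambda$, and the two middle commutators cannot be separated. For a real variety $X$ the proof therefore uses all characters of $R_X$, not only the points of $X$, and it has no use for the involution of $R_X$.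

Only one step depended on the plane, namely the linear independence of the four functions $|\lambda|^2,\lambda\bar\mu,\mu\bar\lambda,|\mu|^2$. We prove the general statement next.

\section{Polarization on an irreducible variety}\label{sec:polar}

A \emph{character} of a commutative unital $\mathbb{C}$-algebra $B$ is a unital algebra homomorphism $\chi:B\to\mathbb{C}$. On a general variety one cannot choose test points freely as we did above. Instead we work in a holomorphic chart, where $z$ and $\bar z$ can be treated as independent variables; the domain hypothesis guarantees that passing to a small chart loses no information.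

\begin{lemma}\label{lem:polar}
Let $B$ be a finitely generated commutative $\mathbb{C}$-algebra that is a domain, let $v_1,\dots,v_n\in B$ be linearly independent, and let $q_{il}$ $(1\le i,l\le n)$ be elements of a complex vector space. If
\[
\sum_{i,l}\chi(v_i)\overline{\chi(v_l)}\,q_{il}=0
\]
for every character $\chi$ of $B$, then $q_{il}=0$ for all $i,l$.
\end{lemma}

\begin{proof}
Linear functionals separate the points of a vector space, so we may assume $q_{il}=c_{il}\in\mathbb{C}$. Write $B=\mathbb{C}[x_1,\dots,x_N]/I$ with $I$ prime. By the Nullstellensatz, the characters of $B$ are the evaluations at the points of the irreducible variety $Y\subseteq\mathbb{C}^N$ defined by $I$, and $B=\mathcal{O}(Y)$. Let $d=\dim Y$. If $d=0$, then $Y$ is a point, $B=\mathbb{C}$, $n\le1$, and the hypothesis reads $|v_1|^2c_{11}=0$ with $v_1\neq0$. Let $d\ge1$.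

We recall the standard facts about smooth points. The variety $Y$ has a smooth point $y_0$, which means that the maximal ideal $\mathfrak{m}\subset B$ of functions vanishing at $y_0$ satisfies $\dim_{\mathbb{C}}\mathfrak{m}/\mathfrak{m}^2=d$. Near $y_0$, in the Euclidean topology, $Y$ is a $d$-dimensional complex submanifold of $\mathbb{C}^N$. So there is a holomorphic chart $\varphi:D\to Y$, defined on a polydisc $D\subset\mathbb{C}^d$ centered at $0$, with $\varphi(0)=y_0$ and with injective differential $d\varphi_0:\mathbb{C}^d\to\mathbb{C}^N$.

\emph{If $b\in B$ and $b\circ\varphi=0$, then $b=0$.} For $b\in\mathfrak{m}^k$ the function $b\circ\varphi$ vanishes to order at least $k$ at $0$. Taking its Taylor term of degree $k$ defines linear maps $\theta_k:\mathfrak{m}^k/\mathfrak{m}^{k+1}\to\mathcal{H}_k$, where $\mathcal{H}_k$ is the space of homogeneous polynomials of degree $k$ in $z_1,\dots,z_d$, and these maps are compatible with products. The map $\theta_1$ is onto, because the linear terms of the functions $(x_i-x_i(y_0))\circ\varphi$ are the components of the injective map $d\varphi_0$. Hence every $\theta_k$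 is onto. On the other hand, $\mathfrak{m}^k/\mathfrak{m}^{k+1}$ is a quotient of $S^k(\mathfrak{m}/\mathfrak{m}^2)$, which has the same dimension as $\mathcal{H}_k$. So every $\theta_k$ is bijective. By Krull's intersection theorem, $\bigcap_k\mathfrak{m}^k=0$ for a proper ideal $\mathfrak{m}$ of a Noetherian domain. A nonzero $b$ thus lies in $\mathfrak{m}^k\setminus\mathfrak{m}^{k+1}$ for some $k\ge0$, and then $b\circ\varphi$ has a nonzero Taylor term of degree $k$.

It follows that the holomorphic functions $g_i=v_i\circ\varphi$ on $D$ are linearly independent.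

\emph{Polarization.} The polydisc $D$ is stable under $w\mapsto\bar w$, and $w\mapsto\overline{g_l(\bar w)}$ is holomorphic on $D$. So
\[
H(z,w)=\sum_{i,l}c_{il}\,g_i(z)\,\overline{g_l(\bar w)}
\]
is holomorphic on $D\times D$, and the hypothesis applied to the point $\varphi(z)$ says $H(z,\bar z)=0$ for $z\in D$. Expand $H=\sum_{s,t}h_{st}z^sw^t$ over multi-indices $s,t$; the series converges on $D\times D$. Applying $\partial_z^s\partial_{\bar z}^t$ at $0$ to $\sum h_{st}z^s\bar z^t=0$ gives $s!\,t!\,h_{st}=0$, so $H\equiv0$. Fix $w$. Linear independence of the $g_i$ gives $\sum_lc_{il}\overline{g_l(\bar w)}=0$ for each $i$. As $w\in D$ is arbitrary, conjugation gives $\sum_l\overline{c_{il}}\,g_l=0$ on $D$, and independence gives $c_{il}=0$.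
\end{proof}

\section{Proofs of Theorems \ref{thm:local} and \ref{thm:domain}}\label{sec:proof}

\begin{proof}[Proof of Theorem \ref{thm:local}]
Let $v_j,u_{ij},f_j$ be as in Lemma \ref{lem:unitary}; that lemma already shows that $\mathcal{Q}_V$ is a Hopf $*$-subalgebra. The algebra $R$ need not be finitely generated and may have too few characters, so we pass to the unital subalgebra $R_V\subset R$ generated by $V$. Since $\alpha$ is multiplicative, $\alpha(R_V)\subset R_V\otimes\mathcal{Q}$. Put $B=R_V/(\mathfrak{p}\cap R_V)$. It is finitely generated, it is a domain because it embeds in $R/\mathfrak{p}$ and contains $1\neq0$, and the images of $v_1,\dots,v_n$ in $B$ are linearly independent because $V\cap\mathfrak{p}=\{0\}$. The ideal $\mathfrak{p}$ is not assumed invariant and $\alpha$ need not descend to $B$; the quotient serves only to select an irreducible family of characters of $R_V$.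

\emph{Step 1: normality on each orbit.} Let $\chi$ be a character of $B$, viewed as a character of $R_V$. The map $(\chi\otimes\mathrm{id})\alpha:R_V\to\mathcal{Q}$ is an algebra homomorphism defined on a commutative algebra, so the elements
\[
T_j=(\chi\otimes\mathrm{id})\alpha(v_j)=\sum_i\chi(v_i)u_{ij}
\]
commute with each other, and so do their adjoints. By \eqref{eq:rows},
\begin{align*}
\sum_jT_jT_j^*&=\sum_{i,l}\chi(v_i)\overline{\chi(v_l)}\sum_ju_{ij}u_{lj}^*=\sum_i|\chi(v_i)|^2\,1,\\
\sum_jf_jT_j^*T_j&=\sum_{i,l}\overline{\chi(v_i)}\chi(v_l)\sum_jf_ju_{ij}^*u_{lj}=\sum_if_i|\chi(v_i)|^2\,1 .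
\end{align*}
Lemma \ref{lem:spheres}, applied in $\mathcal{A}$ to $a_j=f_j^{1/2}T_j$ and $b_k=T_k^*$, gives $f_j^{1/2}[T_j,T_k^*]=0$. Since $f_j>0$,
\[
\sum_{i,l}\chi(v_i)\overline{\chi(v_l)}\,[u_{ij},u_{lk}^*]=[T_j,T_k^*]=0
\]
for all $j,k$ and every character $\chi$ of $B$.

\emph{Step 2: polarization.} For fixed $j,k$, Lemma \ref{lem:polar} with $q_{il}=[u_{ij},u_{lk}^*]$ gives
\begin{equation}\label{eq:mixed}
[u_{ij},u_{lk}^*]=0\qquad\text{for all }i,j,k,l.
\end{equation}

\emph{Step 3: removing the adjoint.} Fix $j,k$ and put $a_i=u_{ij}$, $b_l=u_{lk}$ for $1\le i,l\le n$. By \eqref{eq:cols}, $\sum_ia_i^*a_i=\sum_lb_l^*b_l=1$, and $[a_i^*,b_l]=0$ by \eqref{eq:mixed}. Lemma \ref{lem:spheres} gives $[u_{ij},u_{lk}]=0$, and taking adjoints gives $[u_{ij}^*,u_{lk}^*]=0$. All generators $u_{ij},u_{ij}^*$ of $\mathcal{Q}_V$ commute, so $\mathcal{Q}_V$ is commutative.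
\end{proof}

\begin{remark}
Step 3 also follows from Fuglede's theorem, which says that a bounded operator commuting with a normal operator $N$ commutes with $N^*$: by \eqref{eq:mixed}, $N=u_{lk}^*$ is normal and commutes with $u_{ij}$. In Step 1 normality is the conclusion, so there the two scalar identities take its place.
\end{remark}

\begin{proof}[Proof of Theorem \ref{thm:domain}]
We first recall the fundamental theorem of comodules: every $a\in R$ lies in a finite-dimensional subcomodule. Write $\alpha(a)=\sum_{i=1}^pa_i\otimes q_i$ with linearly independent $q_i$, and choose functionals $\phi_i$ on $\mathcal{Q}$ with $\phi_i(q_k)=\delta_{ik}$. Applying $\mathrm{id}\otimes\mathrm{id}\otimes\phi_i$ to $\sum_k\alpha(a_k)\otimes q_k=\sum_ka_k\otimes\Delta(q_k)$ gives $\alpha(a_i)=\sum_ka_k\otimes(\mathrm{id}\otimes\phi_i)\Delta(q_k)$. So the span of the $a_i$ is a subcomodule, and it contains $a=\sum_i\epsilon(q_i)a_i$.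

The sum of two finite-dimensional subcomodules is again one. If $V\subset V'$, then $\mathcal{Q}_V\subset\mathcal{Q}_{V'}$, since functionals on $V$ extend to $V'$. So the Hopf $*$-subalgebras $\mathcal{Q}_V$ form a directed family, and their union $\mathcal{Q}'$ is a Hopf $*$-subalgebra with $\alpha(R)\subset R\otimes\mathcal{Q}'$. By faithfulness $\mathcal{Q}'=\mathcal{Q}$. Since $R$ is a domain, $\mathfrak{p}=\{0\}$ is prime, and Theorem \ref{thm:local} shows that every $\mathcal{Q}_V$ is commutative. Any two elements of $\mathcal{Q}$ lie in a common $\mathcal{Q}_V$, so $\mathcal{Q}$ is commutative.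
\end{proof}

\section{Classification by compact Lie groups}\label{sec:class}

\begin{proof}[Proof of Theorem \ref{thm:class}]
\emph{Only if.} Let $\mathcal{Q}$ co-act faithfully on the domain $R=R_X$. By Theorem \ref{thm:domain}, $\mathcal{Q}$ is commutative, hence so is its closure $\mathcal{A}$, and (W3) gives $\mathcal{A}=C(G)$ and $\mathcal{Q}=\mathcal{O}(G)$ for a compact group $G$. It remains to see that $G$ is a Lie group, and here finite generation is used. Each of finitely many generators of $R$ lies in a finite-dimensional subcomodule, so their sum $V$ is a finite-dimensional subcomodule that generates $R$. Then $\alpha(R)\subset R\otimes\mathcal{Q}_V$, and $\mathcal{Q}=\mathcal{Q}_V$ by faithfulness. Let $u$ be the matrix of Lemma \ref{lem:unitary}. Each $u(g)$ is unitary, and multiplicativity of $u$ says $u(gg')=u(g)u(g')$, so $u:G\to U(n)$ is a continuous homomorphism. If $u(g)=u(g')$, then all elements of $\mathcal{Q}_V$ agree at $g$ and $g'$; since $\mathcal{Q}_V$ is dense in $C(G)$, which separates points, $g=g'$. So $u$ is an isomorphism of the compact group $G$ onto a closed subgroup of $U(n)$, and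 a closed subgroup of a Lie group is a Lie group. Smoothness of $X$ was not used.

\emph{If.} A compact Lie group $G$ has a faithful finite-dimensional unitary representation, and $U(m)\subset O(2m)$, so we may take $G$ to be a closed subgroup of $O(n)$ with $n\ge1$. Let $g_{ij}\in\mathcal{O}(G)$ be the matrix entry functions. Since $\mathbb{C}[x_1,\dots,x_n]\otimes\mathcal{O}(G)$ is commutative, $\alpha(x_j)=\sum_ix_i\otimes g_{ij}$ defines a unital homomorphism on $\mathbb{C}[x_1,\dots,x_n]$. The matrix $(g_{ij})$ is multiplicative, so the two co-action identities hold on the generators $x_j$ and hence everywhere. The $g_{ij}$ are real-valued, so $\alpha$ is a $*$-homomorphism for $x_i^*=x_i$. Thus $\alpha$ serves both $X=\mathbb{R}^n$ and $X=\mathbb{C}^n$, which are varieties as in the Conjecture.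

If $\alpha$ takes values in $\mathbb{C}[x_1,\dots,x_n]\otimes\mathcal{Q}'$, then $g_{ij}\in\mathcal{Q}'$ by linear independence of the $x_i$. So faithfulness follows once we show that the unital algebra $\mathcal{P}$ generated by the $g_{ij}$ is $\mathcal{O}(G)$. The algebra $\mathcal{P}$ is self-adjoint and separates points, so it is dense in $C(G)$ by the Stone--Weierstrass theorem. It is stable under left and right translations, because the span of the $g_{ij}$ is. Let $f\in\mathcal{P}$ and let $W\subset\mathcal{P}$ be the span of the right translates of $f$, a finite-dimensional representation $\rho$ of $G$ given by $(\rho(g)w)(t)=w(tg)$. The evaluations $\mathrm{ev}_t$, $t\in G$, span $W^*$, so the matrix coefficients of $\rho$ are spanned by the functions $g\mapsto\mathrm{ev}_t(\rho(g)w)=w(tg)$. These are left translates of elements of $\mathcal{P}$, and $f$ is one of them. Decomposing each such $\rho$ into irreducibles, we find that $\mathcal{P}$ is the sum of the coefficient spaces of some set of irreducible representations of $G$. If an irreducible representation $\pi$ were not equivalent to any member of this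 set, its coefficients would be orthogonal to $\mathcal{P}$ in $L^2(G)$ by the Schur orthogonality relations, hence orthogonal to $C(G)$ by density, hence orthogonal to themselves and zero, which is absurd. So $\mathcal{P}$ contains all coefficient spaces, and $\mathcal{P}=\mathcal{O}(G)$.
\end{proof}

\begin{remark}
In the situation of Theorem \ref{thm:domain}, write $\mathcal{Q}=\mathcal{O}(G)$ as in (W3) and put $\beta_g=(\mathrm{id}\otimes\mathrm{ev}_g)\alpha$. Each $\beta_g$ is an algebra endomorphism of $R$, $\beta_e=\mathrm{id}$, and
\[
\beta_g\beta_{g'}=(\mathrm{id}\otimes\mathrm{ev}_g\otimes\mathrm{ev}_{g'})(\alpha\otimes\mathrm{id})\alpha=(\mathrm{id}\otimes\mathrm{ev}_g\otimes\mathrm{ev}_{g'})(\mathrm{id}\otimes\Delta)\alpha=\beta_{gg'} .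
\]
So $\beta$ is an action of $G$ on $R$ by algebra automorphisms. It is locally finite, and on a finite-dimensional subcomodule it is given by the continuous matrix $u(g)$. For a real variety $X$, the $*$-compatibility of $\alpha$ says that each $\beta_g$ commutes with the involution, so that it preserves the self-adjoint part $\mathcal{O}(X)$ of $R_X$ and is the complexification of an automorphism of $\mathcal{O}(X)$. All the co-actions in question are therefore ordinary actions of compact groups.
\end{remark}

\section{The role of the hypotheses}\label{sec:sharp}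

The hypothesis on $\mathcal{Q}$ enters through the Haar state in Lemma \ref{lem:unitary} and through positivity in Lemma \ref{lem:spheres}; by (K5) and Example \ref{ex:affine} it cannot be dropped. Commutativity of $R$ is used once, to make the $T_j$ commute. The domain hypothesis is also used once, in Lemma \ref{lem:polar}. A nonzero commutative ring is a domain exactly when it is reduced and has irreducible spectrum, and we now show that neither half suffices. Let $s,r$ be two reflections generating $S_3$ and let $\mathcal{Q}=\mathbb{C}[S_3]=C^*(S_3)$, which is noncommutative since $sr\neq rs$.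

\begin{example}[reduced and connected, but reducible]\label{ex:cross}
This is the example (K4). Let $R=\mathbb{C}[x,y]/(xy)$. It is reduced, since $(xy)=(x)\cap(y)$ is an intersection of primes, and its spectrum is a union of two lines through the origin. Put $\alpha(x)=x\otimes s$ and $\alpha(y)=y\otimes r$. In $R\otimes\mathcal{Q}$,
\[
(x\otimes s)(y\otimes r)=xy\otimes sr=0=yx\otimes rs=(y\otimes r)(x\otimes s),
\]
so the two images commute and their product vanishes, and $\alpha$ is a well-defined homomorphism.
\end{example}

\begin{example}[irreducible, but not reduced]\label{ex:nilp}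
Let $R=\mathbb{C}[t,n_1,n_2]/(n_1^2,n_1n_2,n_2^2)$. The nilradical is $(n_1,n_2)$, with quotient $\mathbb{C}[t]$, so the spectrum is the affine line. Put $\alpha(t)=t\otimes1$, $\alpha(n_1)=n_1\otimes s$, $\alpha(n_2)=n_2\otimes r$. The element $t\otimes1$ is central, and all products of two of the elements $n_1\otimes s$, $n_2\otimes r$ vanish, so $\alpha$ is a well-defined homomorphism.
\end{example}

In both examples the co-action identities hold on the generators, because $1,s,r$ satisfy $\Delta(\gamma)=\gamma\otimes\gamma$ and $\epsilon(\gamma)=1$. If $\alpha(R)\subset R\otimes\mathcal{Q}'$, then $s,r\in\mathcal{Q}'$, so $\mathcal{Q}'=\mathcal{Q}$ and $\alpha$ is faithful. Both co-actions are $*$-homomorphisms when the generators of $R$ are declared self-adjoint, since $s^*=s$ and $r^*=r$. Hence neither irreducibility nor reducedness can be dropped from Theorem \ref{thm:domain}.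

One sees exactly where the proof stops. Take $V=\mathrm{span}(x,y)$ or $V=\mathrm{span}(n_1,n_2)$, so that $u=\mathrm{diag}(s,r)$. Step 1 is valid for every character $\chi$ of $R$ and gives $\chi(v_1)\overline{\chi(v_2)}\,[s,r^*]=0$. But the coefficient $\chi(v_1)\overline{\chi(v_2)}$ vanishes identically: in Example \ref{ex:cross} because $\chi(x)\chi(y)=0$, and in Example \ref{ex:nilp} because characters kill nilpotents.

Theorem \ref{thm:local} describes what survives: the coefficients of any finite-dimensional subcomodule that embeds into a quotient $R/\mathfrak{p}$ with $\mathfrak{p}$ prime generate a commutative Hopf $*$-subalgebra. In Example \ref{ex:cross} every prime contains $x$ or $y$, so $\mathrm{span}(x,y)$ is not of this kind, while $V=\mathbb{C}x$ with $\mathfrak{p}=(y)$ is, and $\mathcal{Q}_V=\mathrm{span}(1,s)$. In Example \ref{ex:nilp} the grading of Example \ref{ex:grading} is $R_e=\mathbb{C}[t]$, $R_s=\mathbb{C}[t]n_1$, $R_r=\mathbb{C}[t]n_2$. Subcomodules are graded subspaces and every prime contains $R_s$ and $R_r$, so the theorem applies only to $V\subset\mathbb{C}[t]$, where $\mathcal{Q}_V=\mathbb{C}1$.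

\begin{thebibliography}{9}

\bibitem{QI}
\emph{Quantum isometry of classical and noncommutative spaces},
\texttt{http://ncg2015.units.it/\allowbreak sites/\allowbreak ncg2015.units.it/\allowbreak files/\allowbreak slide/\allowbreak Trieste\_2015\%20\%281\%29.pdf}

\bibitem{Wor}
Woronowicz, \emph{Compact quantum groups}, Les Houches 1995/1998.

\end{thebibliography}
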